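
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Uncomplemented subspaces of $c_0(I)$\\ with the weak extension property}


\begin{abstract}
Let $K$ be a complete non-Archimedean valued field that is not spherically complete. A closed subspace $D$ of $c_0(I)$ has the weak extension property if every continuous linear functional on $D$ extends continuously to $c_0(I)$. Complemented subspaces have this property, and it has been asked whether the converse holds. We show that in general it does not. If nested balls in $K$ whose radii decrease to one particular $s>0$ always have a common point, and $|I|\ge|K|^{\aleph_0}$, then $c_0(I)$ has an uncomplemented closed subspace on which every functional $f$ extends with norm at most $(1+\varepsilon)\|f\|$. Explicit fields of this kind are obtained from Hahn series with rational exponents by restricting the limit points of the supports.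
\end{abstract}

\section{The question and the answer}

Throughout, $K$ is a field that is complete with respect to a non-trivial non-Archimedean valuation $|\cdot|$, and $\Gamma=|K^\times|\subset(0,\infty)$ is its value group. The field $K$ is \emph{spherically complete} if every shrinking sequence of closed balls in $K$ has non-empty intersection. A Banach space over $K$ is a complete normed space whose norm satisfies $\|x+y\|\le\max(\|x\|,\|y\|)$. Recall that then $\|x+y\|=\max(\|x\|,\|y\|)$ whenever $\|x\|\ne\|y\|$, and that a linear map between Banach spaces is continuous if and only if it is bounded. For a continuous linear map $T$ we put $\|T\|=\sup_{x\ne0}\|Tx\|/\|x\|$; in particular this defines the norm of a continuous functional.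

For a set $I$, the Banach space $c_0(I)$ consists of the families $x=(x_i)_{i\in I}$ in $K$ for which $\{i:|x_i|>\varepsilon\}$ is finite for every $\varepsilon>0$, with the norm $\|x\|=\sup_i|x_i|$. Let $D$ be a closed subspace of a Banach space $Y$. It is \emph{complemented} if there is a continuous linear projection of $Y$ onto $D$. It has the \emph{weak extension property} (WEP) in $Y$ if every continuous linear functional $f\in D'$ extends to a continuous linear functional on $Y$.

If $P$ is a continuous projection onto $D$, then $f\circ P$ extends $f$. So complemented subspaces have the WEP. Problem~12 of \cite{problems} asks about the converse: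

\begin{quote}
\emph{Let $K$ be non-spherically complete and let $I$ be a set. Let $D$ be a closed linear subspace of $c_0(I)$. Does $D$ have the WEP in $c_0(I)$ if and only if $D$ is complemented in $c_0(I)$?}
\end{quote}

A projection onto $D$ is an extension of the identity $D\to D$, whereas the WEP tests $D$ only by scalar-valued maps. Over a spherically complete field the WEP carries no information at all: there every functional extends (Remark~\ref{rem:spherical}). If $K$ is not spherically complete, the usual proof of this breaks down, because a functional may fail to extend with the same norm even when a single vector is added to its domain (Remark~\ref{rem:sharp}). Moreover, for countable $I$ the equivalence does hold, since every closed subspace of $c_0(I)$ is then complemented (Section~\ref{sec:range}). One may therefore hope that it holds in general. It does not. The relevant notion is a fragment of spherical completeness, at a single radius.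

\begin{definition}\label{def:s}
Let $s>0$. A Banach space $Y$ over $K$ is \emph{$s$-complete} if, whenever $y_n\in Y$ and $r_n\in(0,\infty)$ $(n\ge1)$ satisfy
\[
r_1\ge r_2\ge\cdots,\qquad r_n\to s,\qquad \|y_{n+1}-y_n\|\le r_n\ \text{ for all }n,
\]
there is $y\in Y$ with $\|y-y_n\|\le r_n$ for all $n$. In particular this defines when the field $K$ itself is $s$-complete.
\end{definition}

The inequalities imply that the closed balls of radius $r_n$ about $y_n$ shrink, and the conclusion is that they have a common point. Of course the numbering may also start at $n=0$. For $s=0$ the condition would be ordinary completeness. Multiplication by $\mu\in K^\times$ shows that an $s$-complete space is $|\mu|s$-complete.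

\begin{theorem}\label{thm:main}
Let $K$ be non-spherically complete, but $s$-complete for some $s>0$. Let $I$ be a set with $|I|\ge|K|^{\aleph_0}$. Then there is a closed subspace $D\subset c_0(I)$ such that
\begin{enumerate}
\item[\textup{(1)}] for all $f\in D'$ and $\varepsilon>0$, $f$ has a linear extension to $c_0(I)$ of norm at most $(1+\varepsilon)\|f\|$ (of norm $\|f\|$ if $\|f\|\in\Gamma$); in particular $D$ has the WEP;
\item[\textup{(2)}] $D$ is not complemented; moreover $c_0(I)/D$ is not linearly homeomorphic to a subspace of any $c_0(J)$.
\end{enumerate}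
\end{theorem}

Fields satisfying the hypothesis exist and are easy to describe. A Hahn series is a formal sum $x=\sum_{q\in\mathbb Q}x_qt^q$ with coefficients in a field $k$ whose support $\operatorname{supp}x=\{q:x_q\ne0\}$ is well-ordered.

\begin{theorem}\label{thm:fields}
Let $k$ be a field and let $L\subset\mathbb R$ satisfy $L+L\subset L$ and $L+\mathbb Q\subset L$. Let $K_L$ be the set of Hahn series $x=\sum_{q\in\mathbb Q}x_qt^q$ $(x_q\in k)$ such that every limit in $\mathbb R$ of a strictly increasing sequence in $\operatorname{supp}x$ lies in $L$. Put $|x|=e^{-\min\operatorname{supp}x}$ for $x\neq 0$ and $|0|=0$. Then $K_L$ is a complete non-trivially valued field with $\Gamma=e^{\mathbb Q}$, and $K_L$ is $s$-complete if and only if $-\log s\in L$.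
\end{theorem}

\begin{corollary}\label{cor:answer}
Let $L=\mathbb Q$ and $|k|\le2^{\aleph_0}$. Then $K_{\mathbb Q}$ is not spherically complete, but it is $1$-complete, and $|K_{\mathbb Q}|^{\aleph_0}=2^{\aleph_0}$. Hence for $K=K_{\mathbb Q}$ and every set $I$ with $|I|\ge2^{\aleph_0}$ some closed subspace of $c_0(I)$ has the WEP but is not complemented.
\end{corollary}

So the answer to the question is negative: the equivalence fails as a statement about arbitrary non-spherically complete $K$, and also for each individual $K$ covered by Theorem~\ref{thm:main}. The proofs use only ZFC, and $K$ can even be chosen algebraically closed (Section~\ref{sec:range}). The equivalence is not decided here for individual fields outside Theorem~\ref{thm:main}, for instance $\mathbb C_p$; Section~\ref{sec:range} says what remains.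

\subsection*{The plan}
We look for the quotient $E=c_0(I)/D$ rather than for $D$. A projection onto $D$ would embed $E$ into $c_0(I)$, so for (2) we need a Banach space $E$ that embeds in no $c_0(J)$. For (1) we climb from $D$ to $c_0(I)$, equivalently from $0$ to $E$, along a transfinite chain of subspaces, extending functionals at each step without worsening their bound. Both requirements are met by $s$-completeness, applied to different spaces.
\begin{itemize}
\item If $K$ is $s$-complete, a functional $f$ with $|f|\le\|\cdot\|$ extends, with the same bound, to any additional vector at distance exactly $s$ from its domain (Section~\ref{sec:extension}).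
\item If an infinite-dimensional $E$ is $s$-complete, it embeds in no $c_0(J)$ (Section~\ref{sec:embedding}).
\end{itemize}
It remains to find an $s$-complete $E$ that can be reached from $0$ by steps of distance $s$, up to factors in $\Gamma$. The space $\ell^\infty/c_0$ is $s$-complete, and we construct $E$ inside it by adding vectors at such distances as long as there are any. The space at which this process stops is again $s$-complete: if a shrinking sequence of balls with centers in $E$ and radii tending to $s$ had no common point in $E$, then a common point in $\ell^\infty/c_0$ would lie at distance exactly $s$ from $E$, and the process would not have stopped (Section~\ref{sec:E}).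

\section{Preliminaries}\label{sec:prelim}

\begin{lemma}\label{lem:dense}
If $K$ is not spherically complete, then $\Gamma$ is dense in $(0,\infty)$.
\end{lemma}

\begin{proof}
Otherwise $\Gamma$ is a non-trivial discrete subgroup of $(0,\infty)$. Consider a shrinking sequence of closed balls $B_n=\{b:|b-a_n|\le r_n\}$ with $r_n>0$. Replacing $r_n$ by the largest element of $\Gamma$ that is $\le r_n$ does not change $B_n$. Now $r_n$ is the diameter of $B_n$, so $(r_n)$ is non-increasing. If it is eventually constant, the balls are eventually equal, since two balls of the same radius that meet coincide. If not, then $r_n\to0$, so $(a_n)$ is a Cauchy sequence and its limit lies in every $B_n$. Thus $K$ is spherically complete, a contradiction.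
\end{proof}

Density of $\Gamma$ is the only consequence of the failure of spherical completeness that the proof of Theorem~\ref{thm:main} uses.

\begin{lemma}\label{lem:strict}
In Definition~\ref{def:s} it suffices to consider strictly decreasing sequences $(r_n)$.
\end{lemma}

\begin{proof}
Let $(y_n)$, $(r_n)$ be as in the definition. For $m\ge n$ we have $\|y_m-y_n\|\le r_n$. If $r_N=s$ for some $N$, then $r_m=s$ for $m\ge N$, and $y=y_N$ is a common point: $\|y_N-y_m\|\le r_m$ for $m\le N$, and $\|y_N-y_m\|\le r_N=r_m$ for $m\ge N$. Otherwise $r_n>s$ for all $n$, and there are infinitely many $n$ with $r_n<r_{n-1}$. Let $n_1=1$ and let $n_2<n_3<\cdots$ be these indices. The sequence $(r_{n_k})_k$ is strictly decreasing with limit $s$, and $\|y_{n_{k+1}}-y_{n_k}\|\le r_{n_k}$. If $\|y-y_{n_k}\|\le r_{n_k}$ for all $k$, then for $n_k\le m<n_{k+1}$ we get $\|y-y_m\|\le\max(\|y-y_{n_k}\|,\|y_{n_k}-y_m\|)\le r_{n_k}=r_m$.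
\end{proof}

The next lemma translates the problem into one about the quotient.

\begin{lemma}\label{lem:quotient}
Let $\Gamma$ be dense, let $E$ be a Banach space with closed unit ball $B$, and let $I$ be a set with $|I|\ge|B|$. There is a continuous linear surjection $\pi:c_0(I)\to E$ with
\begin{equation}\label{eq:quotient}
\inf_{w\in\ker\pi}\|z-w\|=\|\pi(z)\|\qquad(z\in c_0(I)).
\end{equation}
If $\ker\pi$ is complemented in $c_0(I)$, then $E$ is linearly homeomorphic to a subspace of $c_0(I)$.
\end{lemma}

\begin{proof}
Let $\varphi:I\to B$ be surjective and put $\pi(\xi)=\sum_i\xi_i\varphi(i)$. The sum converges, since only finitely many terms have norm $>\varepsilon$ for each $\varepsilon>0$. Clearly $\pi$ is linear and $\|\pi(\xi)\|\le\|\xi\|$, which gives ``$\ge$'' in \eqref{eq:quotient}. Let $x\in E$ and $r>\|x\|$. By density there is $\mu\in K^\times$ with $\|x\|\le|\mu|<r$. Choose $i$ with $\varphi(i)=\mu^{-1}x$ and let $\delta_i$ be the $i$-th unit vector. Then $u=\mu\delta_i$ satisfies $\pi(u)=x$ and $\|u\|<r$. So $\pi$ is surjective, and if $x=\pi(z)$, then $w=z-u\in\ker\pi$ has $\|z-w\|<r$. This is ``$\le$''.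

Let $P$ be a continuous projection onto $D=\ker\pi$. Since $\mathrm{id}-P$ vanishes on $D$, there is a linear map $T:E\to c_0(I)$ with $T(\pi(z))=z-Pz$. For $w\in D$ we have
\[
\|z-Pz\|=\|(z-w)-P(z-w)\|\le\max(1,\|P\|)\,\|z-w\|,
\]
so $\|Tx\|\le\max(1,\|P\|)\|x\|$ by \eqref{eq:quotient}. As $Pz\in D$, we have $\pi\circ T=\mathrm{id}_E$, hence $\|x\|\le\|Tx\|$. So $T$ is a linear homeomorphism onto its image.
\end{proof}

\section{Extending functionals along a chain}\label{sec:extension}

Let $F$ be a closed subspace of a Banach space $Y$, let $x\in Y\setminus F$, and let $f:F\to K$ be linear with $|f(y)|\le\|y\|$ on $F$. An extension $\tilde f$ to $F+Kx$ is determined by the scalar $a=\tilde f(x)$, and $|\tilde f(z)|\le\|z\|$ on $F+Kx$ requires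
\begin{equation}\label{eq:onestep}
|a-f(y)|\le\|x-y\|\qquad(y\in F).
\end{equation}
So $a$ must be a common point of balls in $K$. Any two of them meet, since $|f(y)-f(y')|\le\|y-y'\|\le\max(\|x-y\|,\|x-y'\|)$, so they form a chain, and the infimum of their radii is $d(x,F)=\inf_{y\in F}\|x-y\|$. What is needed is completeness of $K$ at this one radius.

\begin{lemma}\label{lem:onestep}
Let $Y,F,x,f$ be as above, and suppose that $K$ is $d$-complete for $d=d(x,F)>0$. Then $f$ extends to a linear functional $\tilde f$ on $F+Kx$ with $|\tilde f(z)|\le\|z\|$.
\end{lemma}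

\begin{proof}
Choose $y_n\in F$ such that $r_n=\|x-y_n\|$ is non-increasing with limit $d$. Then $|f(y_{n+1})-f(y_n)|\le\|y_{n+1}-y_n\|\le r_n$. As $K$ is $d$-complete, there is $a\in K$ with $|a-f(y_n)|\le r_n$ for all $n$. For $y\in F$ and every $n$,
\[
|a-f(y)|\le\max(|a-f(y_n)|,\|y_n-y\|)\le\max(r_n,\|x-y\|).
\]
Letting $n\to\infty$ and using $d\le\|x-y\|$ we obtain \eqref{eq:onestep}. Put $\tilde f(y+\mu x)=f(y)+\mu a$. For $\mu\ne0$, \eqref{eq:onestep} gives
$|\tilde f(y+\mu x)|=|\mu|\,|a-f(-\mu^{-1}y)|\le|\mu|\,\|x+\mu^{-1}y\|=\|y+\mu x\|$.
\end{proof}

\begin{remark}\label{rem:sharp}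
The radius matters. Suppose that $K$ is not $s$-complete, and let $a_n\in K$ and $r_n\to s$ be as in Definition~\ref{def:s}, with no $a\in K$ satisfying $|a-a_n|\le r_n$ for all $n$. For each $a\in K$ there is $n$ with $|a-a_n|>r_n$, and then $|a-a_m|=|a-a_n|>r_n\ge s$ for all $m\ge n$. Therefore $\|\alpha+\beta x\|=\lim_m|\alpha+\beta a_m|$ is a norm on a two-dimensional space $K\oplus Kx$, with $\|\alpha\|=|\alpha|$ on $K$. We have $\|x-a\|>s$ for all $a\in K$, and $\|x-a_n\|\le r_n$, so $d(x,K)=s$. By \eqref{eq:onestep} an extension of the identity $K\to K$ with $|\tilde f|\le\|\cdot\|$ would yield $a\in K$ with $|a-a_n|\le\|x-a_n\|\le r_n$ for all $n$, which does not exist.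

If $K$ is not spherically complete, this happens for some $s>0$. Indeed let closed balls of radii $r_n>0$ about $a_n$ shrink and have empty intersection. As $\Gamma$ is dense (Lemma~\ref{lem:dense}), the radius of a ball is its diameter, so $(r_n)$ is non-increasing. Its limit $s$ is positive, since $K$ is complete. So $K$ is not $s$-complete.

If a factor $1+\varepsilon$ with $\varepsilon>0$ is allowed, one step is always possible: choose $y_0\in F$ with $\|x-y_0\|\le(1+\varepsilon)d(x,F)$ and put $\tilde f(y+\mu x)=f(y+\mu y_0)$; then
\[
|\tilde f(y+\mu x)|\le\|y+\mu y_0\|\le\max\bigl(\|y+\mu x\|,|\mu|\,\|x-y_0\|\bigr)\le(1+\varepsilon)\|y+\mu x\|,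
\]
because $|\mu|\,d(x,F)\le\|y+\mu x\|$. A countable chain can afford factors $1+\varepsilon_n$ with convergent product. In an uncountable chain the factors would have no finite product, and this is why we insist on steps without loss.
\end{remark}

\begin{lemma}\label{lem:chain}
Let $K$ be $s$-complete. Let $(F_\alpha)_{\alpha\le\kappa}$ be an increasing family of closed subspaces of a Banach space $Y$, indexed by ordinals, such that $F_\kappa=Y$; $F_{\alpha+1}=F_\alpha+Kz_\alpha$ with $d(z_\alpha,F_\alpha)\in s\Gamma$ for $\alpha<\kappa$; and $F_\beta=\overline{\bigcup_{\alpha<\beta}F_\alpha}$ for limit $\beta\le\kappa$. If $f:F_0\to K$ is linear and $|f|\le\|\cdot\|$, then $f$ extends to a linear $\tilde f:Y\to K$ with $|\tilde f|\le\|\cdot\|$.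
\end{lemma}

\begin{proof}
We extend $f$ to the $F_\alpha$ by transfinite recursion, keeping the bound. At a successor we use Lemma~\ref{lem:onestep}, which applies because $K$ is $d$-complete for all $d\in s\Gamma$. At a limit $\beta$ we take the union of the extensions already constructed. It is bounded by $\|\cdot\|$ on $\bigcup_{\alpha<\beta}F_\alpha$, so it extends by continuity to the closure, with the same bound.
\end{proof}

\section{$s$-complete spaces do not embed in $c_0(J)$}\label{sec:embedding}

In this section and the next $\Gamma$ is assumed to be dense, except where stated otherwise. Let $\mathbb N=\{1,2,\dots\}$. Fix $s>0$ and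
\[
\lambda_n\in K\quad(n\ge0)\qquad\text{with}\qquad |\lambda_0|>|\lambda_1|>|\lambda_2|>\cdots\to s .
\]

\begin{example}\label{ex:c0}
The space $c_0(\mathbb N)$ is not $s$-complete. Let $\delta_0,\delta_1,\dots$ be unit vectors at different coordinates and let $y_n=\sum_{m\le n}\lambda_m\delta_m$. Then $\|y_{n+1}-y_n\|=|\lambda_{n+1}|$. Suppose that $\|y-y_n\|\le|\lambda_{n+1}|$ for all $n$, and let $y_{(n)}$ be the entry of $y$ at the coordinate of $\delta_n$. Then $|y_{(n)}-\lambda_n|\le|\lambda_{n+1}|<|\lambda_n|$, hence $|y_{(n)}|=|\lambda_n|>s$ for every $n$. No element of $c_0(\mathbb N)$ has infinitely many coordinates of absolute value $>s$.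
\end{example}

For a general embedding $T:E\to c_0(J)$ there need not be unit vectors in the image, nor is $T$ an isometry. We therefore look for vectors $x_n$ in the unit ball of $E$ and distinct coordinates $i_n$ such that $Tx_n$ is nearly as large at $i_n$ as \emph{any} vector of the unit ball can be far out in $J$. Let $y_n=\sum_{m\le n}\lambda_mx_m$ and let $y$ be a common point of the corresponding balls. The correction $y-y_n$, whose norm is at most $|\lambda_{n+1}|<|\lambda_n|$, then cannot cancel $\lambda_nTx_n$ at $i_n$. The gap between $|\lambda_{n+1}|$ and $|\lambda_n|$ leaves room for the word ``nearly''.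

\begin{lemma}\label{lem:noembed}
Let $\Gamma$ be dense. An infinite-dimensional $s$-complete Banach space $E$ is not linearly homeomorphic to a subspace of any $c_0(J)$.
\end{lemma}

\begin{proof}
Suppose that $T:E\to c_0(J)$ is linear with $c\|x\|\le\|Tx\|\le C\|x\|$ and $c>0$. Then $J$ is infinite, since $E$ is infinite-dimensional. For finite $S\subset J$ let
\[
N_S(x)=\sup_{i\in J\setminus S}|(Tx)_i|,\qquad R(S)=\sup_{x\ne0}\frac{N_S(x)}{\|x\|}.
\]
Then $R(S')\le R(S)\le C$ if $S\subset S'$. Since $E$ is infinite-dimensional, the map $E\to K^S$, $x\mapsto((Tx)_i)_{i\in S}$, has a non-zero vector $x$ in its kernel. For it, $N_S(x)=\|Tx\|\ge c\|x\|$, so $R(S)\ge c$. Let $R=\inf_SR(S)\ge c>0$. Choose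
\[
\varepsilon_n\in(0,\tfrac12)\quad\text{with}\quad(1+\varepsilon_n)|\lambda_{n+1}|<(1-\varepsilon_n)|\lambda_n|,\qquad\text{and put}\quad\eta=\frac{Rs}{4|\lambda_0|}.
\]

Suppose that $x_m\in E$ and $i_m\in J$ have been chosen for $m<n$.
\begin{itemize}
\item Choose a finite $S_n\subset J$ that contains all $i_m$ and all the finite sets $\{i:|(Tx_m)_i|\ge\eta\}$ with $m<n$, and satisfies $R(S_n)\le(1+\varepsilon_n)R$. This is possible, since $R(\cdot)$ does not increase when the set grows.
\item Choose $x_n\in E$ with $\|x_n\|\le1$ and $N_{S_n}(x_n)>(1-\varepsilon_n)R$. Namely, since $R(S_n)\ge R$, there is $v\ne0$ with $N_{S_n}(v)>(1-\varepsilon_n)R\|v\|$. By density of $\Gamma$ there is $\mu\in K^\times$ with $\|v\|\le|\mu|<N_{S_n}(v)/((1-\varepsilon_n)R)$, and we put $x_n=\mu^{-1}v$.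
\item Choose $i_n\in J\setminus S_n$ with $|(Tx_n)_{i_n}|>(1-\varepsilon_n)R$.
\end{itemize}
The $i_n$ are distinct. Let $y_n=\sum_{m\le n}\lambda_mx_m$. Then $\|y_{n+1}-y_n\|\le|\lambda_{n+1}|$, so by $s$-completeness there is $y\in E$ with $\|y-y_n\|\le|\lambda_{n+1}|$ for all $n\ge0$. Consider
\[
(Ty)_{i_n}=\sum_{m<n}\lambda_m(Tx_m)_{i_n}+\lambda_n(Tx_n)_{i_n}+\bigl(T(y-y_n)\bigr)_{i_n}.
\]
\begin{itemize}
\item The middle term has absolute value $>(1-\varepsilon_n)R|\lambda_n|>\tfrac12Rs$.
\item Each term with $m<n$ has absolute value $\le|\lambda_0|\eta=\tfrac14Rs$, because $i_n\notin S_n$.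
\item The last term has absolute value at most $N_{S_n}(y-y_n)\le R(S_n)|\lambda_{n+1}|\le(1+\varepsilon_n)R|\lambda_{n+1}|<(1-\varepsilon_n)R|\lambda_n|$, again because $i_n\notin S_n$.
\end{itemize}
So the middle term is strictly the largest, and $|(Ty)_{i_n}|=|\lambda_n(Tx_n)_{i_n}|>\tfrac12Rs$ for all $n$. This contradicts $Ty\in c_0(J)$.
\end{proof}

The positivity of $s$ keeps the lower bound $\frac12Rs$ away from $0$. Infinite dimension is needed as well: if $K$ is $s$-complete, then $K=c_0(\{1\})$ is an $s$-complete space.

We also need a supply of $s$-complete spaces. Let $\ell^\infty$ be the space of bounded sequences $(\xi_j)_{j\in\mathbb N}$ in $K$ with the supremum norm, let $c_0=c_0(\mathbb N)$, and put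
\[
X=\ell^\infty/c_0 .
\]
The quotient norm of the class of $(\xi_j)$ is $\limsup_j|\xi_j|$. What makes $X$ convenient is that a representative may be changed at finitely many coordinates, so that infinitely many representatives can be added coordinatewise.

\begin{lemma}\label{lem:X}
The space $X=\ell^\infty/c_0$ is $s$-complete.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:strict} we may assume that $r_1>r_2>\cdots\to s$. Let $y_n\in X$ with $\|y_{n+1}-y_n\|\le r_n$ for $n\ge1$. Let $\xi^{(1)}\in\ell^\infty$ represent $y_1$. For $m\ge2$ choose a representative $\xi^{(m)}$ of $y_m-y_{m-1}$; it has $\limsup_j|\xi^{(m)}_j|\le r_{m-1}$. For $m\ge3$ we have $r_{m-1}<r_{m-2}$, so $|\xi^{(m)}_j|>r_{m-2}$ for finitely many $j$ only. Replacing finitely many coordinates by $0$, we may assume that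
\[
|\xi^{(m)}_j|\le r_{m-2}\ \text{ for all }j,\qquad \xi^{(m)}_j=0\ \text{ for }j<m\qquad(m\ge3).
\]
Then $\xi_j=\sum_{m\ge1}\xi^{(m)}_j$ is a finite sum for every $j$, and $|\xi_j|\le\max(\|\xi^{(1)}\|_\infty,\|\xi^{(2)}\|_\infty,r_1)$. So $\xi\in\ell^\infty$; let $y$ be its class. The class $y-y_n$ is represented by
\[
\xi-\sum_{m\le n}\xi^{(m)}=\xi^{(n+1)}+\sum_{m\ge n+2}\xi^{(m)} .
\]
Here $\limsup_j|\xi^{(n+1)}_j|\le r_n$, and every term of the last sum has all coordinates of absolute value $\le r_{m-2}\le r_n$. Hence $\|y-y_n\|\le r_n$.
\end{proof}

\begin{remark}\label{rem:spherical}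
Over a spherically complete field, with $\Gamma$ dense or not, every closed subspace has the WEP. Indeed such a field is $s$-complete for every $s>0$, so Lemma~\ref{lem:onestep} applies to every closed $F$ and every $x\notin F$. By Zorn's lemma a functional with $|f|\le\|\cdot\|$ on a subspace of a Banach space has a maximal extension with the same bound; its domain is closed, by continuity, and by Lemma~\ref{lem:onestep} it is the whole space. The general case follows by scaling. If moreover $\Gamma$ is dense, an uncomplemented example is immediate: $X$ is $s$-complete and infinite-dimensional, so for a map $\pi:c_0(I)\to X$ as in Lemma~\ref{lem:quotient} the subspace $\ker\pi$ is not complemented, by Lemma~\ref{lem:noembed}.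

If $K$ is $s$-complete for some radii only, the distances that occur on a path from $0$ to $X$ are not under control, and we replace $X$ by a subspace.
\end{remark}

\section{A saturated subspace of $\ell^\infty/c_0$}\label{sec:E}

We now build a subspace $E\subset X$ by steps of distance in $s\Gamma$ only, as large as possible. The first infinitely many steps are prescribed, to make $E$ infinite-dimensional.

\begin{lemma}\label{lem:E}
Let $\Gamma$ be dense. There are an ordinal $\kappa\ge\omega$ and an increasing family $(E_\alpha)_{\alpha\le\kappa}$ of closed subspaces of $X$ with the following properties.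
\begin{enumerate}
\item[\textup{(a)}] $E_0=0$; for $\alpha<\kappa$, $E_{\alpha+1}=E_\alpha+Kx_\alpha$ with $d(x_\alpha,E_\alpha)\in s\Gamma$; and $E_\beta=\overline{\bigcup_{\alpha<\beta}E_\alpha}$ for limit $\beta\le\kappa$.
\item[\textup{(b)}] No $x\in X$ satisfies $d(x,E_\kappa)\in s\Gamma$.
\end{enumerate}
The space $E=E_\kappa$ is infinite-dimensional and $s$-complete.
\end{lemma}

\begin{proof}
If $F\subset X$ is a closed subspace and $d=d(x,F)>0$, then $F+Kx$ is closed: from $|\mu|d\le\|y+\mu x\|$ for $y\in F$ we see that if $(y_n+\mu_nx)$ is Cauchy, so are $(\mu_n)$ and hence $(y_n)$.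

\emph{The first $\omega$ steps.} Let $A_0,A_1,\dots$ be pairwise disjoint infinite subsets of $\mathbb N$ and let $x_n\in X$ be the class of the sequence with coordinates $\lambda_j$ for $j\in A_n$ and $0$ for $j\notin A_n$. Then $\|x_n\|=s$. If $y$ is a linear combination of $x_0,\dots,x_{n-1}$, then $x_n-y$ has a representative with coordinates $\lambda_j$ at $j\in A_n$, so $\|x_n-y\|\ge s$. Hence for $E_n=Kx_0+\dots+Kx_{n-1}$ we have $d(x_n,E_n)=s\in s\Gamma$.

\emph{The remaining steps.} At limit ordinals $\beta$, beginning with $\omega$, put $E_\beta=\overline{\bigcup_{\alpha<\beta}E_\alpha}$. For $\alpha\ge\omega$, if there is $x\in X$ with $d(x,E_\alpha)\in s\Gamma$, choose such an $x=x_\alpha$ and put $E_{\alpha+1}=E_\alpha+Kx_\alpha$; otherwise stop. As long as the process runs, the $E_\alpha$ strictly increase, so they are distinct subsets of $X$. Therefore the process stops, at some $\kappa\ge\omega$, and then (a) and (b) hold. Since $E$ contains all $x_n$ with $n<\omega$, it is infinite-dimensional.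

\emph{$E$ is $s$-complete.} Let $y_n\in E$ and $r_n$ be as in Definition~\ref{def:s}. By Lemma~\ref{lem:X} there is $x\in X$ with $\|x-y_n\|\le r_n$ for all $n$. Suppose that no $y\in E$ has this property. Then for each $y\in E$ there is $n$ with $\|y-y_n\|>r_n\ge\|x-y_n\|$, hence $\|x-y\|=\|y-y_n\|>r_n\ge s$. So $d(x,E)\ge s$. On the other hand $d(x,E)\le\|x-y_n\|\le r_n\to s$. Thus $d(x,E)=s\in s\Gamma$, contradicting (b).
\end{proof}

\section{Proof of Theorem \ref{thm:main}}

Let $K$ be non-spherically complete and $s$-complete. By Lemma~\ref{lem:dense}, $\Gamma$ is dense, and we may take $(E_\alpha)_{\alpha\le\kappa}$, $x_\alpha$ and $E=E_\kappa$ from Lemma~\ref{lem:E} for this $s$. Since $|E|\le|X|\le|K|^{\aleph_0}\le|I|$, Lemma~\ref{lem:quotient} provides a surjection $\pi:c_0(I)\to E$ with \eqref{eq:quotient}. Let $D=\ker\pi$, a closed subspace.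

\medskip\noindent\textbf{(2)} By \eqref{eq:quotient}, $c_0(I)/D$ is isometric to $E$. By Lemmas~\ref{lem:E} and \ref{lem:noembed} it is not linearly homeomorphic to a subspace of any $c_0(J)$. So $D$ is not complemented, by Lemma~\ref{lem:quotient}.

\medskip\noindent\textbf{(1)} We pull the chain back to $c_0(I)$. Let $F_\alpha=\pi^{-1}(E_\alpha)$ for $\alpha\le\kappa$, so that $F_0=D$ and $F_\kappa=c_0(I)$, and choose $z_\alpha\in\pi^{-1}(x_\alpha)$ for $\alpha<\kappa$. The $F_\alpha$ are closed and increasing. We verify the hypotheses of Lemma~\ref{lem:chain}.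
\begin{itemize}
\item $F_{\alpha+1}=F_\alpha+Kz_\alpha$, since $E_{\alpha+1}=E_\alpha+Kx_\alpha$ and $D\subset F_\alpha$.
\item As $D\subset F_\alpha$ and $\pi(F_\alpha)=E_\alpha$, equation \eqref{eq:quotient} gives
\[
d(z_\alpha,F_\alpha)=\inf_{y\in F_\alpha}\inf_{w\in D}\|z_\alpha-y-w\|=\inf_{y\in F_\alpha}\|x_\alpha-\pi(y)\|=d(x_\alpha,E_\alpha)\in s\Gamma .
\]
\item Let $\beta\le\kappa$ be a limit ordinal. Then $\overline{\bigcup_{\alpha<\beta}F_\alpha}\subset F_\beta$, as $F_\beta$ is closed. Conversely let $z\in F_\beta$ and $\delta>0$. Since $\pi(z)\in E_\beta$, there are $\alpha<\beta$ and $y\in F_\alpha$ with $\|\pi(z-y)\|<\delta$. By \eqref{eq:quotient} there is $w\in D$ with $\|z-(y+w)\|<\delta$, and $y+w\in F_\alpha$.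
\end{itemize}
Now let $0\ne f\in D'$ and $\varepsilon>0$. Choose $\mu\in K$ with $\|f\|\le|\mu|\le(1+\varepsilon)\|f\|$, and with $|\mu|=\|f\|$ if $\|f\|\in\Gamma$. Then $|\mu^{-1}f|\le\|\cdot\|$ on $D=F_0$. Lemma~\ref{lem:chain} extends $\mu^{-1}f$ to $c_0(I)$ with norm at most $1$, and $\mu$ times this extension is the required extension of $f$. For $f=0$ take the zero functional. \qed

\section{Fields that are complete at prescribed radii}\label{sec:fields}

We prove Theorem~\ref{thm:fields}. The mechanism is visible in a single series over $L=\mathbb Q$.

\begin{example}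
The series $\sum_{i\ge0}t^{1-2^{-i}}$ belongs to $K_{\mathbb Q}$, because its exponents increase to $1\in\mathbb Q$. It is a common point of the balls about its partial sums $a_n$ with radii $|a_{n+1}-a_n|=e^{-(1-2^{-n-1})}$, which decrease to $e^{-1}$. If instead $q_0<q_1<\cdots$ are rational numbers increasing to $\sqrt2$, the partial sums of $\sum_it^{q_i}$ lie in $K_{\mathbb Q}$, but the series does not. The balls about the partial sums now have radii decreasing to $e^{-\sqrt2}$, and we shall see that they have no common point.
\end{example}

For well-ordered $A\subset\mathbb Q$ let $\operatorname{acc}A$ be the set of real limits of strictly increasing sequences in $A$. Call $A$ \emph{good} if it is well-ordered and $\operatorname{acc}A\subset L$. So $K_L$ consists of the Hahn series with good support. Subsets and finite unions of good sets are good, and so are finite sets.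

Recall that the set $k((t^{\mathbb Q}))$ of all Hahn series is a commutative ring under coefficientwise addition and the product $(xy)_q=\sum_{a+b=q}x_ay_b$, where $a\in\operatorname{supp}x$ and $b\in\operatorname{supp}y$. The sum is finite, since infinitely many pairs with $a+b=q$ would give a strictly increasing sequence of $a$'s in $\operatorname{supp}x$ and hence a strictly decreasing sequence of $b$'s in $\operatorname{supp}y$. The support of $xy$ is well-ordered, because it is contained in $\operatorname{supp}x+\operatorname{supp}y$ (see the beginning of the proof of Lemma~\ref{lem:sums}). The lowest term of $xy$ is the product of the lowest terms of $x$ and $y$, so $|\cdot|$ is multiplicative, and clearly $|x+y|\le\max(|x|,|y|)$. (By a theorem of Hahn $k((t^{\mathbb Q}))$ is a field, but we do not need this.) Moreover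
\begin{equation}\label{eq:agree}
|x-y|\le e^{-\rho}\iff x_q=y_q\ \text{ for all }q<\rho .
\end{equation}

\begin{lemma}\label{lem:sums}
If $A,B\subset\mathbb Q$ are non-empty and good, then so is $A+B$. Hence $K_L$ is a subring of $k((t^{\mathbb Q}))$ containing all $ct^q$ with $c\in k$, $q\in\mathbb Q$.
\end{lemma}

\begin{proof}
Every sequence in a well-ordered set has a non-decreasing subsequence. Applying this to the $a_n$ and then to the $b_n$, we see that a sequence $(a_n+b_n)$ with $a_n\in A$, $b_n\in B$ has a non-decreasing subsequence. It cannot be strictly decreasing, so $A+B$ is well-ordered. (So far only the well-ordering of $A$ and $B$ was used.) Now let $(a_n+b_n)$ be strictly increasing with limit $r\in\mathbb R$. Passing to subsequences, we may assume that $(a_n)$ and $(b_n)$ are non-decreasing. They are bounded, as $a_n\le r-\min B$ and $b_n\le r-\min A$. Passing again to subsequences, we may assume that each of them is constant or strictly increasing, and they are not both constant. So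
\[
r\in(\operatorname{acc}A+\operatorname{acc}B)\cup(\operatorname{acc}A+B)\cup(A+\operatorname{acc}B)\subset L,
\]
where the inclusion uses $L+L\subset L$ and $L+\mathbb Q\subset L$. For the last statement note that $\operatorname{supp}(x\pm y)\subset\operatorname{supp}x\cup\operatorname{supp}y$ and $\operatorname{supp}(xy)\subset\operatorname{supp}x+\operatorname{supp}y$.
\end{proof}

The next lemma gives both completeness ($r=\infty$) and $s$-completeness ($r=-\log s$).

\begin{lemma}\label{lem:glue}
Let $r\in L\cup\{\infty\}$, let $\rho_1\le\rho_2\le\cdots$ be real numbers with $\rho_n<r$ and $\rho_n\to r$, and let $a_n\in K_L$ satisfy $|a_{n+1}-a_n|\le e^{-\rho_n}$ for all $n$. Then there is $y\in K_L$ with $|y-a_n|\le e^{-\rho_n}$ for all $n$.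
\end{lemma}

\begin{proof}
For $m\ge n$ we have $|a_m-a_n|\le e^{-\rho_n}$, so by \eqref{eq:agree} $a_m$ and $a_n$ have the same coefficients at all exponents $<\rho_n$. We may therefore define $y$ to have at each exponent $q<r$ the common coefficient of those $a_n$ with $\rho_n>q$, and coefficient $0$ at exponents $\ge r$. Then
\begin{equation}\label{eq:supp}
\operatorname{supp}y\cap(-\infty,\rho_n)=\operatorname{supp}a_n\cap(-\infty,\rho_n)\qquad\text{for all }n .
\end{equation}
The support of $y$ is well-ordered: a non-empty subset contains an element $<\rho_n$ for some $n$, and its part below $\rho_n$ lies in $\operatorname{supp}a_n$, hence has a minimum. Let $\ell\in\mathbb R$ be the limit of a strictly increasing sequence in $\operatorname{supp}y$. The terms are $<r$, so $\ell\le r$. If $\ell<r$, then $\ell<\rho_n$ for some $n$; by \eqref{eq:supp} the sequence lies in $\operatorname{supp}a_n$, so $\ell\in L$. If $\ell=r$, then $r\in\mathbb R$ and $\ell=r\in L$ by hypothesis. Hence $y\in K_L$. By construction $y$ and $a_n$ agree at exponents $<\rho_n$, which by \eqref{eq:agree} is the assertion.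
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fields}]
\emph{Completeness.} Given a Cauchy sequence in $K_L$, pass to a subsequence $(a_n)$ with $|a_{n+1}-a_n|\le e^{-n}$. By Lemma~\ref{lem:glue} with $\rho_n=n$ and $r=\infty$ there is $y\in K_L$ with $|y-a_n|\le e^{-n}$, so the Cauchy sequence converges to $y$.

\emph{Field.} Let $0\ne x\in K_L$ have lowest term $ct^q$, with $c\in k^\times$. Then $u=1-c^{-1}t^{-q}x\in K_L$ by Lemma~\ref{lem:sums}, and $|u|<1$. Since $|u^n|=|u|^n\to0$ and $K_L$ is complete, $v=\sum_{n\ge0}u^n$ converges in $K_L$, and $(1-u)v=1$. As $x=ct^q(1-u)$, the element $c^{-1}t^{-q}v\in K_L$ is inverse to $x$. Finally $|t^q|=e^{-q}$ shows that $\Gamma=e^{\mathbb Q}$.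

\emph{$s$-completeness if $r:=-\log s\in L$.} By Lemma~\ref{lem:strict}, whose proof uses only the ultrametric inequality, we may consider a strictly decreasing sequence $r_n\to s$ and $a_n\in K_L$ with $|a_{n+1}-a_n|\le r_n$. Then $\rho_n=-\log r_n<r$ increases to $r$, and Lemma~\ref{lem:glue} gives $y\in K_L$ with $|y-a_n|\le r_n$ for all $n$.

\emph{Failure if $r:=-\log s\notin L$.} Choose rational $q_0<q_1<\cdots$ with limit $r$. Let $a_n=\sum_{i\le n}t^{q_i}$ and $r_n=e^{-q_{n+1}}$, which decreases to $s$. The supports are finite, so $a_n\in K_L$, and $|a_{n+1}-a_n|=r_n$. Suppose that $y\in K_L$ satisfies $|y-a_n|\le r_n$ for all $n$. By \eqref{eq:agree} $y$ and $a_n$ agree at exponents $<q_{n+1}$, so $\operatorname{supp}y\cap(-\infty,r)=\{q_0,q_1,\dots\}$ and $r\in\operatorname{acc}(\operatorname{supp}y)\setminus L$, a contradiction. So the closed balls of radius $r_n$ about $a_n$ shrink and have empty intersection. In particular $K_L$ is then neither $s$-complete nor spherically complete.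
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
The set $L=\mathbb Q$ satisfies the conditions of Theorem~\ref{thm:fields}. Since $-\log1=0\in\mathbb Q$, $K_{\mathbb Q}$ is $1$-complete. Since $\sqrt2\notin\mathbb Q$, the last part of the preceding proof, with $s=e^{-\sqrt2}$, shows that $K_{\mathbb Q}$ is not spherically complete. As $K_{\mathbb Q}\subset k^{\mathbb Q}$, we have $|K_{\mathbb Q}|\le(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$. As $K_{\mathbb Q}$ contains all series $\sum_{n\ge0}c_nt^n$ with $c_n\in\{0,1\}$, we have $|K_{\mathbb Q}|\ge2^{\aleph_0}$. Hence $|K_{\mathbb Q}|^{\aleph_0}=2^{\aleph_0}$, and Theorem~\ref{thm:main} applies with $s=1$.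
\end{proof}

\section{The range of the result}\label{sec:range}

The following remarks are not used in the proofs above.

\paragraph{Algebraically closed examples.} If $k$ is algebraically closed of characteristic $0$, for example $k=\mathbb C$, then $K_{\mathbb Q}$ is algebraically closed. Its residue field is $k$, via $x\mapsto x_0$ on $\{|x|\le1\}$. For a finite extension of a complete field with a valuation of rank one and residue characteristic $0$, the degree equals $ef$, with $e$ the ramification index and $f$ the residue degree (Ostrowski). Here $e=1$, since $\Gamma=e^{\mathbb Q}$ is divisible, and $f=1$, since $k$ is algebraically closed. So every finite extension is trivial.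

\paragraph{Countable $I$.} For countable $I$ the equivalence holds for every $K$, because every closed subspace $D\subset c_0(I)$ is complemented. Indeed $E=c_0(I)/D$ is of countable type, that is, the closed span of a countable set. By a standard theorem \cite[Ch.~3]{vanrooij} it has, for each $\theta\in(0,1)$, a countable $\theta$-orthogonal base: vectors $e_n\ne0$ such that every $x\in E$ is a convergent sum $x=\sum_n\alpha_ne_n$ with $\alpha_n\in K$, and $\|x\|\ge\theta\sup_n|\alpha_n|\|e_n\|$ for every such sum. Fix $\tau\in K$ with $0<|\tau|<1$ and rescale so that $|\tau|\le\|e_n\|\le1$. Let $\pi:c_0(I)\to E$ be the quotient map and choose $v_n\in c_0(I)$ with $\pi(v_n)=e_n$ and $\|v_n\|\le2$. If $x=\sum_n\alpha_ne_n$, the terms $\alpha_ne_n$ tend to $0$ when there are infinitely many, and hence so do the $\alpha_n$. So $\sigma(x)=\sum_n\alpha_nv_n$ converges. The $\alpha_n$ are determined by $x$, and $\|\sigma(x)\|\le2\sup_n|\alpha_n|\le2(\theta|\tau|)^{-1}\|x\|$. Thus $\sigma$ is a continuous linear map with $\pi\circ\sigma=\mathrm{id}_E$, and $\mathrm{id}-\sigma\circ\pi$ is a continuous projection onto $D$.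

Hence, under the continuum hypothesis, for $K=K_{\mathbb Q}$ with $|k|\le2^{\aleph_0}$ the equivalence holds for $I$ if and only if $I$ is countable.

\paragraph{What is not decided.} Nothing is claimed here for non-spherically complete fields that are $s$-complete for no $s>0$, nor for uncountable $I$ with $|I|<|K|^{\aleph_0}$. The former include all separable $K$ with dense $\Gamma$, for example $\mathbb C_p$. To see this, let $s>0$ and let $(r_n)$ be strictly decreasing with limit $s$. A closed ball of radius $r_n$ and center $a$ contains two disjoint closed balls of radius $r_{n+1}$, with centers $a$ and $a+c$, where $r_{n+1}<|c|\le r_n$. Iterating, we obtain a binary tree of balls with $2^{\aleph_0}$ branches. If $K$ were $s$-complete, the balls along each branch would have a common point, and hence would all contain the closed ball of radius $s$ about it. Different branches would give disjoint balls. These would be uncountably many pairwise disjoint non-empty open subsets of a separable space, which is impossible.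

\begin{thebibliography}{9}
\bibitem{problems} \emph{Non-Archimedean $K$-Spaces}, \texttt{https://www.impan.pl/download/pdf/bc68-0-10}.
\bibitem{vanrooij} van Rooij, \emph{Non-Archimedean Functional Analysis}.
\end{thebibliography}

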